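# Hölder continuity for parabolic drift-diffusion equations with drift in $L^\infty L^n$

## 1. Concentric shells and the price of staying inside one

Fix $n\ge 2$ and $M<\infty$. Let $\beta(x,s)$ be a smooth vector field on $\mathbb R^n\times[0,1]$ that vanishes for $x$ outside a bounded set and satisfies $\|\beta(\cdot,s)\|_{L^n(\mathbb R^n)}\le M$ for every $s$. A particle moves by
$$dX=\beta(X,s)\,ds+\sqrt2\,dW ,$$
and $P_{x,s}$ is the law of the particle started at $x$ at time $s$. Around the origin we draw an onion. Given a length $h_0>0$ and an integer $q\ge1$, put for $a=1,\dots,q$ and $k=0,1,2,\dots$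
$$\rho_a=(2a+2)h_0,\qquad c_a=[(2a+1)h_0,(2a+3)h_0),\qquad d_k=h_0(1+2^{-k}),\qquad D_a^k=\{x:\,||x|-\rho_a|\le d_k\}.$$
The $c_a$ are the *cores*: consecutive intervals that tile $[3h_0,(2q+3)h_0)$. The $D_a^k$ are closed *shells*, and they shrink toward the core as the level $k$ grows: $D_a^k\subset D_a^j$ for $j\le k$, and $|x|\in c_a$ implies $x\in D_a^k$ for all $k$. All shells lie in the ball $B_m=B_m(0)$ with $m=(2q+6)h_0$. Let $\tau$ be the time when $X$ leaves $B_m$ ($\tau=\infty$ if it does not leave by time $1$).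

For example, with $q=2$ and $h_0=1$ we have $c_1=[3,5)$, $c_2=[5,7)$, $m=10$, while $D_1^0$ is $2\le|x|\le 6$ and $D_1^1$ is $2.5\le|x|\le5.5$.

**Definition (price).** For times $g<e\le1$ and a level $k\ge1$, the price of shell $a$ is
$$\gamma_a^k(g,e)=\sup_{x\in D_a^k}\,-\log P_{x,g}\big(\tau>e,\ X_e\in D_a^{k-1}\big).$$

So wherever in $D_a^k$ the particle is at time $g$, with probability at least $e^{-\gamma}$ it does not leave $B_m$ before time $e$, and at time $e$ it is in the slightly larger shell $D_a^{k-1}$. For instance, if $\beta=0$ and $e-g\le 8\cdot4^{-k}$, the particle must travel at least $d_{k-1}-d_k=h_02^{-k}$ within time $8\cdot 4^{-k}$ to spoil this event. By scaling, the probability of this is at most $Ce^{-ch_0^2}$, whatever $k$ is. So for large $h_0$ the price is tiny.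

Prices chain. Let $g_0<g_1<\dots<g_r=1$ be times with levels $k_0>k_1>\dots>k_r=0$. Then
$$|x|\in c_a\ \Longrightarrow\ P_{x,g_0}(\tau>1)\ \ge\ \exp\Big(-\sum_{i<r}\gamma_a^{k_i}(g_i,g_{i+1})\Big).\tag{1.1}$$
Indeed $x\in D_a^{k_0}$. From any point of $D_a^{k_i}$ at time $g_i$, with probability at least $e^{-\gamma_a^{k_i}(g_i,g_{i+1})}$ the particle survives to time $g_{i+1}$ and is then in $D_a^{k_i-1}\subset D_a^{k_{i+1}}$, because $k_{i+1}\le k_i-1$. The Markov property multiplies these bounds.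

The proof below builds, for each field $\beta$, a nested family of times such that *every* path that leaves $B_m$ without large jumps between consecutive times must be found, at one of these times, in a core whose chain is cheap. That yields a lower bound for the probability of not leaving $B_m$. From this bound we deduce that the particle cannot travel much farther than $\sqrt{\text{time}}$, with constants that depend on $n$ and $M$ only. This displacement bound is the missing ingredient of a Hölder estimate for a parabolic equation.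

## 2. The equation, its scaling, and the estimate

Let $0<T\le\infty$. We study $u=u(x,t)$ on $\mathbb R^n\times(0,T)$ with
$$u_t+b\cdot\nabla u-\Delta u=0,\tag{2.1}$$
where $b=b(x,t)$ and **nothing** is assumed on $\operatorname{div}b$. Write $\|b\|_{L^\infty L^n}=\operatorname{ess\,sup}_t\|b(\cdot,t)\|_{L^n(\mathbb R^n)}$.

If $u$ solves (2.1), then $u_r(x,t)=u(rx,r^2t)$ solves the same equation on $(0,T/r^2)$ with drift $r\,b(rx,r^2t)$. Since $\int|r\,b(rx)|^n\,dx=\int|b|^n$, the norm $\|b\|_{L^\infty L^n}$ does not change: zooming in does not make the drift smaller. The assumption $b\in L^\infty L^n$ is critical.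

The question, posed in "On the continuity of the solution to drift-diffusion equations", is whether solutions become immediately Hölder continuous. Precisely: let $b$ be smooth with $\|b\|_{L^\infty L^n}\le M$, let $u$ be a smooth bounded solution with bounded initial data $u_0$, and let $0<t_0<T'<T$ (or $T'<\infty$ if $T=\infty$). Is there an estimate
$$\|u\|_{C^\alpha(\mathbb R^n\times[t_0,T'])}\le C\|u_0\|_{L^\infty},\qquad \alpha>0,\ C<\infty\ \text{depending only on } n,M,t_0,T'\,?$$
Smoothness of $b$ and $u$ is only qualitative. It may be used to justify a computation, but no constant may depend on it.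

Two neighboring results are recalled with the question. In the elliptic case, for $b\cdot\nabla u-\Delta u=0$ in $B_1$ with arbitrary $b\in L^n(B_1)$, one has $\|u\|_{C^\alpha(B_{1/2})}\le C\|u\|_{L^2(B_1)}$ (Stampacchia 1965, with an implicit smallness condition in the proof; Safonov 2010, with $C,\alpha$ depending on $\|b\|_{L^n}$ and $n$ only). In the parabolic case with $\operatorname{div}b=0$, Hölder continuity holds for $b\in L^\infty BMO^{-1}$ (Friedlander–Vicol 2011; Seregin–Silvestre–Šverák–Zlatoš 2011). Here $BMO^{-1}$ consists of the distributions $\sum_j\partial_jg_j$ with $g_j\in BMO$, and it has the same scaling as $L^n$.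

**Theorem A.** Let $n\ge2$, $M<\infty$. There are $\alpha\in(0,1)$ and $C<\infty$ depending only on $n,M$ such that the following holds. Let $b$ be smooth on $\mathbb R^n\times(0,T)$ with $\|b\|_{L^\infty L^n}\le M$, and let $u$ be a bounded smooth solution of (2.1) with bounded initial data $u_0$, attained in one of the following senses:

* (I1) $\limsup_{t\downarrow0}\sup_K|u(\cdot,t)|\le\|u_0\|_\infty$ for all compact $K$ (e.g. $u$ continuous up to $t=0$); or
* (I2) $b$ is smooth on $\mathbb R^n\times[0,T)$ and $u(\cdot,t)\to u_0$ in the sense of distributions as $t\downarrow0$.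

Then $\|u\|_\infty\le\|u_0\|_\infty$, and for all $(x,t),(y,s)$ with $t,s\in[t_0,T)$
$$|u(x,t)-u(y,s)|\le C\|u_0\|_\infty\Big(\frac{|x-y|+|t-s|^{1/2}}{\sqrt{t_0}}\Big)^{\alpha}.\tag{2.2}$$

This answers the question positively, for every $n\ge2$ and every $M$. If $|x-y|+|t-s|\le1$, then $|x-y|+|t-s|^{1/2}\le2(|x-y|+|t-s|)^{1/2}$; if $|x-y|+|t-s|>1$, use $|u|\le\|u_0\|_\infty$. Hence $\|u\|_{C^{\alpha/2}(\mathbb R^n\times[t_0,T'])}\le C(n,M,t_0)\|u_0\|_\infty$, even independently of $T'$.

**Conventions.** $C$ denotes constants depending on $n$, and $C_M$ constants depending on $n$ and $M$; they may change from line to line. A *field* on $[0,T_1]$ is a smooth $\beta:\mathbb R^n\times[0,T_1]\to\mathbb R^n$ with spatial support in a fixed bounded set and $\sup_s\|\beta(s)\|_{L^n}\le M$, as in Section 1; in particular it is bounded. The map $\beta\mapsto r\beta(x_0+ry,s_0+r^2s)$ turns fields into fields. For smooth $b$ with $\|b\|_{L^\infty L^n}\le M$ we have $\|b(t)\|_{L^n}\le M$ for *every*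 $t$, by Fatou.

We use three standard facts.

* (F1) For a field, the SDE has a unique strong solution, which is strong Markov. For $s>s_0$ the law of $X_s$ under $P_{x,s_0}$ has a density $p(y,s)$, smooth in $(y,s)$, with $p_s=\Delta p-\operatorname{div}(\beta p)$. Moreover $p,\nabla p,\nabla^2p,p_s$ are bounded by $C_\beta(s-s_0)^{-(n+2)/2-1}e^{-c_\beta|y-x|^2/(s-s_0)}$ for bounded $s-s_0$ (Friedman, *Partial Differential Equations of Parabolic Type*, Ch. 1). The constants $C_\beta,c_\beta$ depend on the particular field, and we use them only qualitatively.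
* (F2) If $u$ solves (2.1) in a domain, Itô's formula shows that $s\mapsto u(X_s,t-s)$ is a local martingale while $(X_s,t-s)$ is in that domain, where $X$ is the process of a field equal to $-b(y,t-s)$ there.
* (F3) Moser–Trudinger (Moser 1971): for bounded open $\Omega\subset\mathbb R^2$ and $0\ne g\in W^{1,2}_0(\Omega)$, $\int_\Omega e^{4\pi g^2/\|\nabla g\|_2^2}\le C_0|\Omega|$ with an absolute constant $C_0$.

By (F2), the value $u(x,t)$ is an average of earlier values over the paths of a process that runs backward in time with drift $-b$. Theorem A is a statement about where these paths go.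

## 3. Drifts by hand, and where energy estimates stop

**A bounded drift.** If $|\beta|\le N$, then $|X_s-x|\le N+\sqrt2\sup_{s\le1}|W_s|$ for $s\le1$. So displacement is controlled, but by $N$, and $N$ is not controlled by $\|\beta\|_{L^\infty L^n}$.

**A carrier.** The critical norm allows arbitrarily large velocities. Let $r,\rho\in(0,1)$, $K>0$, $Y=x-\frac sre_1$, and
$$\beta(x,s)=\zeta\Big(\frac{|Y|}r\Big)\Big[\frac{e_1}{r}-\frac{KY}{|Y|^2+\rho^2r^2}\Big],$$
where $\zeta$ is a smooth cutoff valued in $[0,1]$, equal to $1$ on $[0,\frac14]$ and supported in $[0,\frac12]$. As $|Y|/(|Y|^2+\rho^2r^2)\le\frac1{2\rho r}$, we have $|\beta|\le r^{-1}(1+\frac K{2\rho})$ on a ball of radius $r/2$. Hence $\|\beta(s)\|_{L^n}\le\frac12|B_1|^{1/n}(1+\frac K{2\rho})$, independently of $r$. While $|Y|\le r/4$ the process satisfies $dY=-\frac{KY}{|Y|^2+\rho^2r^2}ds+\sqrt2dW$: the particle rides along at speed $1/r$ and is pulled back to the center. If it stayed aboard for unit time it would travel $1/r$.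 So a displacement bound cannot hold path by path. It must express that staying aboard is improbable, for all fields at once, including those that mix many scales.

**The energy estimate.** Let $n\ge3$ and let $u$ decay at infinity. Testing (2.1) with $(u-\ell)_+$ and using Hölder and Sobolev (constant $C_S$),
$$\tfrac12\tfrac d{dt}\|(u-\ell)_+\|_2^2+\|\nabla(u-\ell)_+\|_2^2\le C_S\,\|b(t)\|_{L^n(\{u>\ell\})}\,\|\nabla(u-\ell)_+\|_2^2 .$$
This is useful if $C_S\|b(t)\|_{L^n(\{u>\ell\})}\le\frac12$, for example if $M$ is small. For large $M$ one would like to go to levels $\ell$ where $\{u>\ell\}$ is small. But the drifts $\lambda\varphi(\lambda x)$ all have the same $L^n$ norm and live on sets of measure $O(\lambda^{-n})$. Small measure of $\{u>\ell\}$ gives no smallness that is uniform in $b$. This is the point where the argument stops.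

**The logarithm.** For a positive solution put $w=-\log u$. Then $w_t=\Delta w-|\nabla w|^2-b\cdot\nabla w$, and now $-b\cdot\nabla w\le\frac14|\nabla w|^2+|b|^2$ is absorbed whatever $M$ is. This bounds *integrals* of $w$, hence $|\{w>\ell\}|\le C/\ell$ (Section 12). It does not bound $w$ at a point. To pass from "the bad set $\{w>\ell\}$ is small" to "$w$ is bounded" we use paths: the backward process must reach the good set with probability bounded below. Two things can go wrong. The drift may concentrate paths on the small bad set, or it may carry them away to where nothing is known. Lemma 6 excludes the first and Proposition 3, through the shells, the second. Both rest on the next two inequalities.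

## 4. Two inequalities for functions with a quadratic gradient term

**Proposition 1.** Let $\mathcal O\subset\mathbb R^n$ be open, $V\in C^\infty(\mathcal O\times[0,T])$, $V(\cdot,0)\le0$, with $\{V\ge\ell\}$ compact in $\mathcal O\times[0,T]$ for every $\ell>0$. Let $b$ be a smooth bounded vector field, $f\ge0$ bounded measurable, and on $\{V>0\}$
$$V_t\le\Delta V-\tfrac12|\nabla V|^2+|b||\nabla V|+f .\tag{4.1}$$
Let $S(t)=\max(0,\sup V(\cdot,t))$.

(i) If $n\ge3$: $\displaystyle\int_0^TS\,dt\le C\Big[\int_0^T\!\!\int_{\{V>0\}}|b|^n\,dx\,dt+\int_0^T\|f\|_{L^n}\,|\{f>0\}|^{1/n}dt\Big]$.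

(ii) If $n=2$: $\displaystyle\int_0^T\!\!\int|\nabla V_+|^2\le4\int_0^T\!\!\int_{\{V>0\}}(|b|^2+f)$ and $\displaystyle\sup_t\int V_+(t)\le\int_0^T\!\!\int_{\{V>0\}}(|b|^2+f)$.

*Proof of (ii).* Let $\ell>0$ and let $\Phi$ be smooth, convex, nondecreasing, $\Phi=0$ on $(-\infty,\ell]$, $\Phi'\le1$. Then $\Phi(V)$ has compact support in $\mathcal O$, $\int\Phi'(V)\Delta V=-\int\Phi''(V)|\nabla V|^2\le0$ and $|b||\nabla V|\le\frac14|\nabla V|^2+|b|^2$, so
$$\frac d{dt}\int\Phi(V)=\int\Phi'(V)V_t\le\int\Phi'(V)\big(-\tfrac14|\nabla V|^2+|b|^2+f\big).$$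
Integrate over $[0,t]$; $\int\Phi(V(0))=0$. Let $\Phi'\uparrow1_{(\ell,\infty)}$ by monotone convergence, then $\ell\downarrow0$: this gives $\int V_+(t)+\frac14\int_0^t\int_{\{V>0\}}|\nabla V|^2\le\int_0^t\int_{\{V>0\}}(|b|^2+f)$, hence both claims. $\square$

*The mechanism behind (i).* Let $a(\ell,t)=|\{V(\cdot,t)>\ell\}|$. The quantity $a^{2/n}$ has the dimension of length squared, that is, of time. So $\int\frac n2a^{2/n}d\ell$ has the dimension of time times level, and its time derivative may bound the *range of levels* $S$. Formally, the Laplacian contributes at level $\ell$ the term $-\kappa a^{2/n-2}\int_{\{V=\ell\}}\frac1{|\nabla V|}\int_{\{V=\ell\}}|\nabla V|$ with $\kappa=1-\frac2n$. By Cauchy–Schwarz and the isoperimetric inequality this is at most $-\kappa a^{2/n-2}(c_Ia^{1-1/n})^2=-\kappa c_I^2$: every level below the maximum contributes a fixed negative amount. For $n=2$, $\kappa=0$ and this gain disappears, which is why the plane needs (ii) and extra work.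

*Proof of (i).*

**Step 1: a smoothed version of the functional.** Its purpose is to make all manipulations legal. Let $\kappa=1-\frac2n>0$. Fix $\ell_0>0$, $0<\varepsilon<\min(1,\ell_0/2)$, $\delta>0$ and $\Lambda>\max(\sup V,\ell_0)+1$ ($\sup V<\infty$ because $\{V\ge\ell_0\}$ is compact). Let $\eta\in C_c^\infty(-1,1)$, $\eta\ge0$, $\int\eta=1$, $\eta_\varepsilon(v)=\varepsilon^{-1}\eta(v/\varepsilon)$, $\chi_\varepsilon(v)=\int_{-\infty}^v\eta_\varepsilon$. For $\ell\in[\ell_0,\Lambda]$ put
$$a_\varepsilon(\ell,t)=\int\chi_\varepsilon(V-\ell)\,dx,\qquad \hat a=a_\varepsilon+\delta,$$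
$$(\mu,G,H,H_n,\Pi)=\int\eta_\varepsilon(V-\ell)\,(1,|\nabla V|^2,|b|^2,|b|^n,|\nabla V|)\,dx .$$
All integrands are supported in the compact set $\{V\ge\ell_0/2\}$, and $\partial_\ell a_\varepsilon=-\mu$. With $\Psi(z)=\frac n2z^{2/n}$ we have $\Psi'=z^{2/n-1}$, $\Psi''=-\kappa z^{2/n-2}$. Let
$$\mathcal W(t)=\int_{\ell_0}^\Lambda[\Psi(\hat a)-\Psi(\delta)]\,d\ell\ \ge0 .$$
Since $V(\cdot,0)\le0$ and $\varepsilon<\ell_0$, $a_\varepsilon(\cdot,0)=0$ and $\mathcal W(0)=0$.

**Step 2: differentiating.** The purpose is to bring out the good terms. As $\partial_ta_\varepsilon=\int\eta_\varepsilon(V-\ell)V_t$,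
$$\mathcal W'=\int\Omega(V)V_t\,dx,\qquad\Omega(v)=\int_{\ell_0}^\Lambda\Psi'(\hat a(\ell))\,\eta_\varepsilon(v-\ell)\,d\ell\ \ge 0 .$$
Integrate by parts in $\ell$ in $\Omega'(v)=-\int\Psi'(\hat a)\partial_\ell[\eta_\varepsilon(v-\ell)]d\ell$. The boundary term at $\Lambda$ vanishes for $v\le\sup V$, because then $v-\Lambda<-1<-\varepsilon$. Since $\partial_\ell\Psi'(\hat a)=-\Psi''(\hat a)\mu=\kappa\hat a^{2/n-2}\mu$,
$$\Omega'(v)=\Psi'(\hat a(\ell_0))\,\eta_\varepsilon(v-\ell_0)+\int_{\ell_0}^\Lambda\kappa\,\hat a^{\frac2n-2}\mu\,\eta_\varepsilon(v-\ell)\,d\ell .$$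
Now $\int\Omega(V)\Delta V=-\int\Omega'(V)|\nabla V|^2$, where the $\ell_0$-term has the good sign and is dropped, and $\int\eta_\varepsilon(V-\ell)|b||\nabla V|\le\sqrt{HG}$. As $\Omega(V)\ne0$ only where $V>\ell_0-\varepsilon>0$, (4.1) gives
$$\mathcal W'\le\int_{\ell_0}^\Lambda R\,d\ell+\int\Omega(V)f,\qquad R=-\kappa\hat a^{\frac2n-2}\mu G-\tfrac12\hat a^{\frac2n-1}G+\hat a^{\frac2n-1}\sqrt{HG}.\tag{4.2}$$

**Step 3: bounding $R$.** We must absorb the drift without smallness; the two negative terms serve in two different regimes. If $\mu=0$, then $\eta_\varepsilon(V-\ell)=0$ everywhere and $R=0=\Pi$. Let $\mu>0$ and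
$$y^2=\mu G\hat a^{\frac2n-2},\qquad\pi^2=\Pi^2\hat a^{\frac2n-2}\le y^2,\qquad h^2=H\hat a^{\frac2n}/\mu$$
($\Pi^2\le\mu G$ by Cauchy–Schwarz). Then $\hat a^{2/n-1}\sqrt{HG}=hy$. Let $\bar h>0$ be a constant. If $h\le\bar h$, then $R\le-\kappa y^2+\bar hy\le-\frac\kappa2\pi^2+\frac{\bar h^2}{2\kappa}$. If $h>\bar h$, use $\sqrt{HG}\le\frac12G+\frac12H$: $R\le-\kappa y^2+\frac12\hat a^{2/n-1}H$. By Hölder $H\le H_n^{2/n}\mu^{1-2/n}$, so $H_n\ge H^{n/2}\mu^{1-n/2}=h^n\mu/\hat a$, and
$$\hat a^{\frac2n-1}H=h^2\mu/\hat a=h^{2-n}\,h^n\mu/\hat a\le\bar h^{2-n}H_n .$$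
In all cases
$$R\le-\tfrac\kappa2\pi^2+\tfrac{\bar h^2}{2\kappa}1_{\{\mu>0\}}+\tfrac12\bar h^{2-n}H_n.\tag{4.3}$$
Here $\mu(\ell)>0$ forces $\ell<\sup V(\cdot,t)+\varepsilon$, so $\int_{\ell_0}^{\Lambda}1_{\{\mu>0\}}d\ell\le(S-\ell_0)_++\varepsilon$. Also $\int H_n\,d\ell\le\int_{\{V>0\}}|b|^n$, because $\int\eta_\varepsilon(V-\ell)d\ell\le1$.

**Step 4: bounding $\int\Omega(V)f$.** The weight $\Omega$ is large where level sets are small, so we need the support of $f$. Let $E=\{f(\cdot,t)>0\}$; we may assume $|E|<\infty$, since otherwise the right side is infinite. Let $p=\frac n{n-1}$, $\gamma=\frac{n-2}{n-1}$, so $(\frac2n-1)p=-\gamma$. As $\int\eta_\varepsilon(V-\ell)d\ell\le1$, Hölder gives $\Omega(V)^p\le\int\hat a^{-\gamma}\eta_\varepsilon(V-\ell)d\ell$, so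
$$\int_E\Omega(V)^p\le\int_{\ell_0}^\Lambda(a_\varepsilon+\delta)^{-\gamma}\mu_E\,d\ell,\qquad\mu_E=\int_E\eta_\varepsilon(V-\ell)\,dx .$$
Put $m_E(\ell)=\int_\ell^\Lambda\mu_E=\int_E\chi_\varepsilon(V-\ell)\,dx\le\min(|E|,a_\varepsilon(\ell))$. Then $\mu_E=-m_E'$, and $\mu_E=0$ where $m_E=0$ (as $m_E$ is nonincreasing and nonnegative). Hence
$$\int_E\Omega(V)^p\le\int_{\{m_E>0\}} m_E^{-\gamma}(-m_E')\,d\ell\le\int_0^{|E|}z^{-\gamma}dz=(n-1)|E|^{1/(n-1)},$$
and $\int\Omega(V)f\le\|f\|_n\big(\int_E\Omega(V)^p\big)^{1/p}\le C\|f\|_n|E|^{1/n}$.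

**Step 5: isoperimetry and the limit.** We now turn $\pi^2$ into a constant per level. With $a(v,t)=|\{V(\cdot,t)>v\}|$ we have $a_\varepsilon(\ell)=\int\eta_\varepsilon(v-\ell)a(v)dv$. By Sard, for a.e. $v>0$ the set $\{V(\cdot,t)>v\}$ is bounded with smooth boundary $\{V=v\}$. The coarea formula and the isoperimetric inequality give $\Pi\ge c_I\int\eta_\varepsilon(v-\ell)a(v)^{1-1/n}dv$. As $a(\cdot,t)$ is monotone, all but countably many $\ell$ are continuity points, and there $\liminf_{\varepsilon\to0}\pi^2\ge c_I^2(a/(a+\delta))^{2-2/n}$. Integrate (4.2) over $[0,T]$, use (4.3), Step 4 and $\mathcal W(T)\ge0=\mathcal W(0)$. Then let $\varepsilon\to0$ and $\delta\to0$ with Fatou, noting $a(\ell,t)>0$ for $\ell<\sup V(\cdot,t)$: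
$$\tfrac\kappa2c_I^2\int_0^T(S-\ell_0)_+\le\tfrac{\bar h^2}{2\kappa}\int_0^T(S-\ell_0)_++\tfrac12\bar h^{2-n}\iint_{\{V>0\}}|b|^n+C\int_0^T\|f\|_n|\{f>0\}|^{1/n}.$$
Take $\bar h^2=\kappa^2c_I^2/2$. The first term on the right is half of the left side and finite ($S$ is bounded), so it is absorbed. Let $\ell_0\to0$. $\square$

## 5. Spreading of the density in the plane

For $n=2$, Proposition 1 gives a gradient bound and no supremum. To evaluate $V$ at a point we average against the density of $X$, and we need that density in $L^2$ at suitable times. A field with large $M$ may oppose spreading, but only to a bounded extent.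

**Lemma 2 ($n=2$).** Let $\beta$ be a field, $p(\cdot,s)$ the density of $X_s$ under $P_{x,s_0}$, $\lambda>0$, $K(s)=\int_{\{p>\lambda\}}|\nabla\log p|^2$. Then $\int_{s_0}^{s_0+\tau_0}K\,ds\le\frac2\lambda+M^2\tau_0$ (the field being defined up to time $s_0+\tau_0$) and $\|p(s)\|_{L^2}^2\le\lambda(1+C_0e^{K(s)/4\pi})$ for $s>s_0$.

*Proof.* **Step 1: the bound on $K$**, from a concave entropy. Let $\vartheta(z)=z/\lambda$ for $z\le\lambda$ and $\vartheta(z)=1+\log(z/\lambda)$ for $z>\lambda$. Then $\vartheta\in C^{1,1}$ is concave, $0\le\vartheta(z)\le z/\lambda$, and $\vartheta''=-z^{-2}1_{z>\lambda}$ a.e. By the decay in (F1) we may integrate by parts: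
$$\frac d{ds}\int\vartheta(p)=\int\vartheta'(p)\big(\Delta p-\operatorname{div}(\beta p)\big)=\int_{p>\lambda}\big(|\nabla\log p|^2-\beta\cdot\nabla\log p\big)\ge\tfrac12K-\tfrac12M^2 .$$
Integrate over $(s_0+\delta',s_0+\tau_0)$ and let $\delta'\to0$, using $0\le\int\vartheta(p)\le1/\lambda$.

**Step 2: the $L^2$ bound**, from Moser–Trudinger. The open set $\{p>\lambda\}$ is bounded with measure $\le1/\lambda$. The function $g=(\log(p/\lambda))_+$ is in $W^{1,2}_0(\{p>\lambda\})$, and $\|\nabla g\|_2^2=K$. If $K=0$, then $g=0$. Otherwise $2g\le4\pi g^2/K+K/4\pi$, and (F3) gives $\int_{p>\lambda}p^2=\lambda^2\int_{p>\lambda}e^{2g}\le\lambda C_0e^{K/4\pi}$. Also $\int_{p\le\lambda}p^2\le\lambda\int p\le\lambda$. $\square$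

## 6. Displacement: from traveling far to staying in a ball

**Proposition 3.** There is $A_0=A_0(n,M)\ge1$ such that for every field on $[0,T_1]$, every $x$ and every integer $k\ge1$: $P_{x,0}\big(\sup_{s\le T_1}|X_s-x|\ge2kA_0\sqrt{T_1}\big)\le2^{-k}$.

The proof occupies Sections 6–10. This section reduces it to a lower bound for a staying probability.

For $N<\infty$ let $\mathfrak B_N$ be the set of fields on $[0,1]$ with $|\beta|\le N$, and
$$\Psi_N(K)=\sup_{\beta\in\mathfrak B_N,\,x}P_{x,0}\big(\sup_{s\le1}|X_s-x|\ge K\big),\qquad A=\inf\{K>0:\Psi_N(K)\le\tfrac12\}.$$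
By the bounded-drift computation of Section 3, $\Psi_N(K)\to0$ as $K\to\infty$, so $A<\infty$. **We show $A\le A_0(n,M)$ independently of $N$.** So we may assume that $A$ exceeds any given constant depending on $n,M$. The number $A$ is the worst typical displacement; taking it as an unknown lets us use it while we bound it. Rescaling by $r\le1$ keeps fields in $\mathfrak B_N$, since $|r\beta|\le N$.

**(a) Tail.** For $\beta\in\mathfrak B_N$, $0<r\le1$, $[s_0,s_0+r^2]\subset[0,1]$, $k\ge1$:
$$P_{x,s_0}\big(\sup_{[s_0,s_0+r^2]}|X-x|\ge2kAr\big)\le2^{-k}.\tag{6.1}$$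
Let $\sigma_0=s_0$ and let $\sigma_j$ be the first time after $\sigma_{j-1}$ with $|X-X_{\sigma_{j-1}}|\ge2Ar$. Before $\sigma_k$ the displacement is below $2kAr$, so the event forces $\sigma_k\le s_0+r^2$. Given the path up to $\sigma_{j-1}$, let $r'^2\le r^2$ be the remaining time. By the strong Markov property and rescaling $r'^2$ to $1$, the conditional probability of $\sigma_j\le s_0+r^2$ is at most $\Psi_N(2Ar/r')\le\Psi_N(2A)\le\frac12$ (and it is $0$ if $r'=0$). Multiply over $j=1,\dots,k$.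

A field on $[0,T_1]$, rescaled to $[0,1]$, lies in some $\mathfrak B_N$. So once $A\le A_0$ is known for all $N$, the same argument with $A_0$ in place of $A$ (note $2A_0>A$) gives Proposition 3.

**(b) Concatenation.** Let $\pi(m)=\inf_{\beta\in\mathfrak B_N,x}P_{x,0}(\sup_{s\le1}|X_s-x|<m)=1-\Psi_N(m)$. Then
$$4m\le A\ \Longrightarrow\ \pi(m)\le3m/A .\tag{6.2}$$
Indeed $\Psi_N(A/2)>\frac12$, so some $\beta,x$ have $P(\sup_{s\le1}|X_s-x|\ge A/2)>\frac12$. This event requires $N_1=\lfloor A/2m\rfloor\ge A/4m$ successive exits from balls of radius $m$ before time $1$. As in (a), each has conditional probability $\le\Psi_N(m)=1-\pi(m)$. So $\frac12<(1-\pi(m))^{N_1}\le e^{-N_1\pi(m)}$, that is, $\pi(m)<4\ln2\cdot m/A\le3m/A$.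

So it is enough to prove a lower bound for $\pi(m)$ which contradicts (6.2) for large $A$. We shall take $m=e^{O(\sqrt{\log A})}$ and prove $\pi(m)\ge cA^{-0.37}$.

**Why one shell is not enough.** Take $q=1$ in Section 1, let $J\approx2\log_2A$, and use times at levels $k=1,\dots,J$, at spacing about $4^{-k}$. Spacing $4^{-J}\approx A^{-4}$ is so fine that (6.1) rules out crossing the core between two times. So an escaping path is found in the core at one of the times. We will see (Lemma 4, say for $n\ge3$) that times can be chosen with price at most $C_M$ at each level. A chain has up to $J$ members, so (1.1) gives survival probability at least $e^{-C_MJ}$, a power $A^{-C}$ with $C$ growing with $M$. To contradict (6.2) the power must be smaller than $1$. This is the exact point of failure: a bounded price at each of $\log A$ scales is too much.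

The way out is that different shells compete for the same drift. At one time the drift has only the budget $\|\beta\|_n\le M$, and the shells are almost disjoint. We shall get $\sum_{a=1}^q\gamma_a^2\le C_1^2J$, *independently of $q$*. Most shells are then cheap at any given time. The path, however, chooses where it is found, and it may be found in different cores at different times. Section 9 shows by a counting argument that it cannot always be found in an expensive one.

## 7. Prices of many shells at one time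

**Parameters.** Let $A\ge2$, $J=\lceil2\log_2A\rceil$, so $A^2\le2^J\le2A^2$, and $L=4J$. Let $q\in\mathbb N$ satisfy $\log(2q)\le J$ (it is chosen in Section 9), and
$$\theta=\frac1{64(1+M^2)q},\qquad h_0=C_\xi L/\theta,\qquad m=(2q+6)h_0,$$
with $C_\xi=C_\xi(n)\ge1$ large. So $h_0\ge1$, $m\le C_Mq^2J$ and $\log m\le C_MJ$. Use the cores and shells of Section 1. Fix $\beta\in\mathfrak B_N$; $\tau$ is the exit time from $B_m$. A *level-$k$ interval* is $[i4^{-k},(i+1)4^{-k})\subset[0,1)$; for example the level-$1$ intervals are the four quarters of $[0,1)$.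

**Lemma 4.** There are $C_1,J_0$ depending on $n,M$ such that, if $J\ge J_0$, the following holds for $1\le k\le J$, $I$ a level-$k$ interval and $e\in[\sup I,\inf I+8\cdot4^{-k}]$, $e\le1$. There is $g\in I$ such that
$$\sum_{a=1}^q\gamma_a^k(g,e)^2\le C_1^2J .$$

*Proof.*

**Step 1: a barrier for each shell.** We replace the event in the price by a smooth exponential cost. Let $\Theta\in C^\infty(\mathbb R)$ be nondecreasing, $0$ on $(-\infty,0]$, $1$ on $[1,\infty)$, and
$$\xi_a(x)=L\,\Theta\Big(\frac{||x|-\rho_a|-d_k}{d_{k-1}-d_k}\Big),\qquad G_a=\{x:||x|-\rho_a|<d_{k-1}\}.$$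
Then $\xi_a=0$ on $D_a^k$ and $\xi_a=L$ off $G_a$. Since $d_{k-1}\le2h_0$ and the $\rho_a$ are $2h_0$ apart, each point is in at most two $G_a$, and $2h_0\le|x|\le(2q+4)h_0<m$ on $G_a$. In particular $\xi_a$ is smooth: it is constant near $x=0$ and near $|x|=\rho_a$.

*Rescale* space by $2^k$ and time by $4^k$, shift time, and keep all names, so that $I=[0,1)$, $e\in[1,8]$, and still $\|\beta(s)\|_n\le M$. The layer where $\nabla\xi_a\ne0$ now has width $2^k(d_{k-1}-d_k)=h_0$ and lies in $|x|\ge2h_0$. So $|\nabla\xi_a|\le CL/h_0$ and, for the radial function $\xi_a$, $|\Delta\xi_a|\le CL/h_0^2$. As $L/h_0=\theta/C_\xi$, $h_0\ge1$ and $\theta\le1$, for $C_\xi$ large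
$$|\nabla\xi_a|\le\theta,\qquad|\nabla\xi_a|^2+|\Delta\xi_a|\le\theta.\tag{7.1}$$

**Step 2: the logarithm of the smoothed probability.** We set up Proposition 1. Let $v_a(x,s)=E_{x,s}e^{-\xi_a(X_{e\wedge\tau})}\in[e^{-L},1]$ and $w_a=-\log v_a\in[0,L]$. As a function of $t=e-s$, $v_a$ solves $v_t=\Delta v+\beta\cdot\nabla v$ in the (rescaled) ball, with lateral value $e^{-L}$ and smooth initial value $e^{-\xi_a}$, which equals $e^{-L}$ near the boundary. So the compatibility conditions of all orders hold and $v_a$ is smooth on the closed cylinder. Put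
$$V_a=w_a-\xi_a-2\theta t,\qquad V_a=0\ \text{at}\ t=0 .$$
From $w_t=\Delta w-|\nabla w|^2+\beta\cdot\nabla w$, from $|\nabla V+\nabla\xi|^2\ge\frac12|\nabla V|^2-|\nabla\xi|^2$ and from (7.1),
$$V_t\le\Delta V-\tfrac12|\nabla V|^2+|\beta||\nabla V|+(\theta+\theta|\beta|-2\theta)\le\Delta V-\tfrac12|\nabla V|^2+|\beta||\nabla V|+\theta|\beta|1_{\{|\beta|>1\}}.$$
Since $w_a\le L$, $\{V_a\ge\ell\}\subset\{\xi_a\le L-\ell\}\times[0,e]$, and for $\ell>0$ the set $\{\xi_a\le L-\ell\}$ is a compact subset of $G_a$. So Proposition 1 applies with $\mathcal O=G_a$, $T=e$, $f=\theta|\beta|1_{\{|\beta|>1\}}$. Here $\|f\|_n\le\theta M$ and $|\{f>0\}|\le M^n$.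

**Step 3: from $w_a$ back to the price.** Let $S_a(g)=\sup_{D_a^k}w_a(\cdot,g)$. As $\xi_a=L$ off $D_a^{k-1}$ and on $\partial B_m$, $v_a(x,g)\le P_{x,g}(\tau>e,X_e\in D_a^{k-1})+e^{-L}$. So if $S_a(g)\le J$, then, since $L=4J$ and $2e^{-3J}\le1/q$,
$$\gamma_a(g)\le S_a(g)-\log(1-e^{S_a(g)-L})\le S_a(g)+2e^{S_a(g)-L}\le S_a(g)+\tfrac1q,\tag{7.2}$$
where $\gamma_a(g)$ abbreviates $\gamma_a^k(g,e)$. It remains to choose $g$ and bound $S_a(g)$.

**Step 4: $n\ge3$.** On $D_a^k$ we have $\xi_a=0$ and $t\le8$, so $w_a\le(V_a)_++16\theta$. Sum Proposition 1(i) over $a$; the $G_a$ overlap at most twice: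
$$\sum_a\int_IS_a\,ds\le C\Big[\sum_a\int_0^e\!\!\int_{G_a}|\beta|^n+8q\theta M^2\Big]+16\theta q\le C[16M^n+1]+1\le C_M .$$
So some $g\in I$ has $\sum_aS_a(g)\le C_M\le J$ if $J\ge J_0$. By (7.2) $\sum_a\gamma_a\le C_M+1$, hence $\sum_a\gamma_a^2\le(\sum_a\gamma_a)^2\le C_M$.

**Step 5: $n=2$, choice of $g$.** We choose $g$ so that the gradients are under control just after $g$. Let $\kappa_a(s)=\|\nabla(V_a)_+\|_{L^2}$ at time $s$. As $f\le\theta|\beta|^2$, Proposition 1(ii) gives $\sum_a\int_0^e\kappa_a^2ds\le4(1+\theta)\cdot2\cdot8M^2\le C_M$. Let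
$$\nu=\lceil\log_2(2q)\rceil,\qquad\tau_0=(2A\nu)^{-2}\le\tfrac12,\qquad\bar\kappa_a^2(g)=\frac1{\tau_0}\int_g^{g+\tau_0}\kappa_a^2\,ds .$$
Since $\int_0^{1/2}\sum_a\bar\kappa_a^2\,dg\le\sum_a\int_0^1\kappa_a^2$, some $g\in[0,\frac12]$ has $\sum_a\bar\kappa_a^2(g)\le C_M$. Note $g+\tau_0\le1\le e$. Fix this $g$.

**Step 6: $n=2$, a short time of spreading.** Here we bound $w_a(x,g)$ by an average of $w_a(\cdot,s)$ with $s$ slightly after $g$. Fix $a$ and $x\in D_a^k$; let $p_s$ be the density of the unstopped $X_s$ under $P_{x,g}$. By Lemma 2 with $\lambda=1/\tau_0$, the mean of $K$ over $(g,g+\tau_0)$ is at most $2+M^2$. So $K>4(2+M^2)$ on at most a quarter of this interval, and $\kappa_a^2>2\bar\kappa_a^2$ on at most half of it. Hence there is $s\in(g,g+\tau_0)$, possibly depending on $x$, with $K(s)\le4(2+M^2)$ and $\kappa_a(s)^2\le2\bar\kappa_a^2$; in particular $\|p_s\|_2^2\le C_M/\tau_0$.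

Let $p^*\le p_s$ be the sub-density of $X_s$ on $\{\sup_{[g,s]}|X-x|<1\}$ and $\mu$ its mass. By (6.1), which in the original variables is used with $r=2^{-k}\sqrt{\tau_0}$, and since $2\nu A\sqrt{\tau_0}=1$, we have $\mu\ge1-2^{-\nu}\ge1-\frac1{2q}\ge\frac12$. As the layer has width $h_0\ge1$, $B_1(x)\subset G_a$; as $\xi_a(x)=0$ and $|\nabla\xi_a|\le\theta$, $\xi_a\le\theta$ on $B_1(x)$. So $w_a\le(V_a)_++17\theta$ there. On the event defining $p^*$ the particle has not left $B_m$ by time $s$, so $v_a(x,g)\ge\int p^*v_a(s)$. By Jensen and $-\log\mu\le2(1-\mu)$ for $\mu\ge\frac12$,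
$$w_a(x,g)\le-\log\mu+\frac1\mu\int p^*w_a(s)\le\frac1q+2\int p_s(V_a)_++34\theta\le2\int p_s(V_a)_++\frac2q.\tag{7.3}$$

**Step 7: $n=2$, the average of $(V_a)_+$.** Moser–Trudinger controls the part where $V_a$ is large. We have $(V_a)_+(s)\in W_0^{1,2}(G_a)$: it is the limit of the compactly supported $(V_a-\ell)_+$, and $V_a$ is smooth up to the boundary. Write $\kappa_a=\kappa_a(s)$; if $\kappa_a=0$, then $(V_a)_+=0$. Otherwise (F3) gives $|\{V_a>z\}|\le C_0|G_a|e^{-4\pi z^2/\kappa_a^2}$. With $Z=\kappa_a\sqrt{\log(2+|G_a|/\tau_0)}$,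
$$\int_{V_a>Z}V_a^2=Z^2|\{V_a>Z\}|+\int_Z^\infty2z|\{V_a>z\}|dz\le C|G_a|e^{-4\pi Z^2/\kappa_a^2}(Z^2+\kappa_a^2)\le C\tau_0(Z+\kappa_a)^2,$$
because $e^{-4\pi Z^2/\kappa_a^2}=(2+|G_a|/\tau_0)^{-4\pi}\le\tau_0/|G_a|$. Hence
$$\int p_s(V_a)_+\le Z+\|p_s\|_2\|V_a1_{V_a>Z}\|_2\le C_M(Z+\kappa_a).$$
Since $|G_a|\le\pi(2^Jm)^2$, $\tau_0^{-1}=4A^2\nu^2$, $\nu\le CJ$ and $\log m\le C_MJ$, we have $\log(2+|G_a|/\tau_0)\le C_MJ$. With (7.3) and $\kappa_a\le\sqrt2\,\bar\kappa_a$,
$$S_a(g)\le C_M\sqrt J\,\bar\kappa_a(g)+\tfrac2q\le C_M\sqrt J+2\le J\qquad(J\ge J_0).$$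
By (7.2), $\gamma_a\le C_M\sqrt J\,\bar\kappa_a+\frac3q$, so $\sum_a\gamma_a^2\le C_MJ\sum_a\bar\kappa_a^2+C\le C_1^2J$. $\square$

The constants $C_1,J_0$ do not depend on $q$ or $A$; about $q$ only $\log(2q)\le J$ was used. This matters, because $q$ will be chosen in terms of $C_1$.

## 8. The nested time grid

Put $\Gamma=C_1\sqrt J$. Define $\mathcal G_0=\{1\}$. Given $\mathcal G_{k-1}$ ($1\le k\le J$), in every level-$k$ interval $I$ that contains no point of $\mathcal G_{k-1}$ insert the point $g$ of Lemma 4 with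
$$e=\min\{g'\in\mathcal G_{k-1}:g'\ge\sup I\}.$$
The resulting set is $\mathcal G_k$. So every level-$k$ interval contains a point of $\mathcal G_k$. For example, $\mathcal G_1$ consists of $1$ and one point in each quarter of $[0,1)$, each with $e=1$. At level $2$, the sixteenths that already contain one of these points receive nothing, and every other sixteenth receives a point whose $e$ is the next point of $\mathcal G_1$. The grid depends on $\beta$ and is deterministic.

**Admissibility of $e$.** We must check $e\le\inf I+8\cdot4^{-k}$. For $k=1$, $e=1\le\inf I+2$. For $k\ge2$ let $I'\supset I$ be the parent level-$(k-1)$ interval. Either $\sup I'=1$, or the next level-$(k-1)$ interval contains a point of $\mathcal G_{k-1}$. In both cases $e\le\inf I'+2\cdot4^{-(k-1)}\le\inf I+8\cdot4^{-k}$.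

**Levels, successors, size.** For $g\in\mathcal G_k\setminus\mathcal G_{k-1}$ let $\operatorname{lev}(g)=k$, let $\operatorname{lev}(1)=0$, and put $\eta(g)=e$ and $\gamma_a(g)=\gamma_a^k(g,\eta(g))$. Since $I\cap\mathcal G_{k-1}=\emptyset$, $\eta(g)$ is the next point of $\mathcal G_{k-1}$ after $g$. Consecutive points of $\{0\}\cup\mathcal G_J$ are at distance at most $2\cdot4^{-J}$, and $\#\mathcal G_J\le1+\sum_{k\le J}4^k\le2\cdot4^J$. By Lemma 4,
$$\sum_{a=1}^q\gamma_a(g)^2\le\Gamma^2\qquad(g\in\mathcal G_J\setminus\{1\}).\tag{8.1}$$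

**Chains.** In $g\to\eta(g)\to\eta(\eta(g))\to\dots\to1$ the levels strictly decrease. Let $\mathrm{cost}_a(g)$ be the sum of $\gamma_a$ over the chain elements different from $1$. By (1.1),
$$|x|\in c_a\ \Longrightarrow\ P_{x,g}(\tau>1)\ge e^{-\mathrm{cost}_a(g)}.\tag{8.2}$$

## 9. Every escaping path meets a cheap trial

Let $X_0=0$, and let $\Omega_1$ be the event that $\sup_{[g_-,g_+]}|X-X_{g_-}|<h_0$ for any two consecutive points $g_-<g_+$ of $\{0\}\cup\mathcal G_J$. Put
$$\epsilon=\frac1{32\Gamma},\qquad q=\big\lceil(32\Gamma e^{32\Gamma})^2\big\rceil=e^{O_M(\sqrt J)}.$$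
So $\log(2q)\le J$ and $\Gamma\le J/16$ for $J\ge J_0$ (enlarged).

The size of $q$ comes from this picture. As the level $k$ increases, the path is found in more and more cores, and the number of these grows from $0$ to $q$ during $J$ levels. We will see that if $N_k$ is about the number of cores found up to level $k$, then an average one of them costs about $\Gamma\sum_{j<k}(N_j/N_k)^{1/2}$. With steady growth $N_j=q^{j/J}$ this is about $\Gamma\cdot2J/\log q$, which is a small multiple of $J$ once $\log q$ is a large multiple of $\Gamma\sim\sqrt J$. And $\log q\sim\sqrt J$ is still far below $\log A\sim J$, so $m$ is far below $A$. The lemma makes this precise without assuming steady growth.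

**Lemma 5.** On $\Omega_1\cap\{\tau\le1\}$ there are $g\in\mathcal G_J$, $g<\tau$, and $a$ with $|X_g|\in c_a$ and $\mathrm{cost}_a(g)\le J/8$.

*Proof.*

**Step 1: bookkeeping of captured shells.** We record at which level each core first catches the path, while keeping shells together as long as they face the same future times. Let $F(s)=|X_s|$ on $[0,\tau]$; $F(0)=0$, $F(\tau)=m$. For a block $\mathfrak b=\{a_1,\dots,a_2\}$ of consecutive indices let $\mathrm{lo}(\mathfrak b)=(2a_1+1)h_0$ and $\mathrm{up}(\mathfrak b)=(2a_2+3)h_0$; the cores of $\mathfrak b$ tile $[\mathrm{lo},\mathrm{up})$. We construct families $\mathcal P_k$ of pairs (block $\mathfrak b$, open segment $(s,s')\subset(0,\tau)$) with disjoint blocks,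
$$F(s)\le\mathrm{lo}(\mathfrak b),\qquad F(s')\ge\mathrm{up}(\mathfrak b),\qquad(s,s')\cap\mathcal G_k=\emptyset .$$
Start with $\mathcal P_0=\{(\{1,\dots,q\},(0,\tau))\}$, which is admissible as $\tau\le1$.

Given $(\mathfrak b,(s,s'))\in\mathcal P_{k-1}$, call $a\in\mathfrak b$ *captured at level $k$* if $F(g)\in c_a$ for some $g\in\mathcal G_k\cap(s,s')$; fix one such $g=:g_a$ and put $k_a:=k$. Split the uncaptured indices of $\mathfrak b$ into maximal runs $\mathfrak b'$. (If $\mathfrak b=\{1,2,3,4\}$ and only $2$ is captured, the runs are $\{1\}$ and $\{3,4\}$.) At the times of the list $s$, $\mathcal G_k\cap(s,s')$, $s'$, the value of $F$ is either $\le\mathrm{lo}(\mathfrak b')$ or $\ge\mathrm{up}(\mathfrak b')$, since no listed grid time finds $F$ in a core of $\mathfrak b'$. At the first time it is $\le\mathrm{lo}(\mathfrak b')$, at the last $\ge\mathrm{up}(\mathfrak b')$. So there are consecutive list elements $t<t'$ with $F(t)\le\mathrm{lo}(\mathfrak b')$ and $F(t')\ge\mathrm{up}(\mathfrak b')$.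 Put $(\mathfrak b',(t,t'))$ in $\mathcal P_k$.

**Step 2: counting.** Let $\nu_k=\#\{a:k_a\le k\}$ and $N_k=1+\nu_k$, so $\nu_0=0$. A block with $c$ captured indices splits into at most $c+1$ runs, so by induction $\#\mathcal P_k\le N_k$. On $\Omega_1$ everything is captured, $\nu_J=q$. Indeed a pair in $\mathcal P_J$ would have $[s,s']\subset[g_-,g_+]$ for consecutive points of $\{0\}\cup\mathcal G_J$ and $F(s')-F(s)\ge2h_0$, while $|X_{s'}-X_s|<2h_0$ on $\Omega_1$.

**Step 3: which times enter the cost of $a$.** We show that the chain of $g_a$ consists of the next grid times of the various levels. The point $g_a$ has level exactly $k_a$, because its segment in $\mathcal P_{k_a-1}$ contains no point of $\mathcal G_{k_a-1}$. For $j<k_a$ let $e_j(a)=\min\{g\in\mathcal G_j:g>g_a\}$. Every chain element of $g_a$ other than $g_a$ is some $e_j(a)$ with $j<k_a$. First, $\eta(g_a)=e_{k_a-1}(a)$. Second, if $e_j(a)$ has level $i$ with $1\le i\le j$, then no point of $\mathcal G_{i-1}\subset\mathcal G_j$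 lies in $(g_a,e_j(a)]$: below $e_j(a)$ by minimality, and $e_j(a)\notin\mathcal G_{i-1}$. So $\eta(e_j(a))=e_{i-1}(a)$. Moreover an element $e_j(a)$ of level $i$ belongs to $\mathcal G_i\subset\mathcal G_j$, hence equals $e_i(a)$. Therefore
$$\mathrm{cost}_a(g_a)\le\gamma_a(g_a)+\sum_{1\le j<k_a,\ \operatorname{lev}(e_j(a))=j}\gamma_a(e_j(a)).\tag{9.1}$$

**Step 4: shells of one block share their times.** This is where (8.1) becomes effective. For fixed $j<k_a$, $a$ belongs to a block of $\mathcal P_j$. Its segment $(t,t')$ contains $g_a$ (segments are nested) and no point of $\mathcal G_j$. So $e_j(a)=\min\{g\in\mathcal G_j:g\ge t'\}$ *is the same for all such $a$ of the block*. Let $\mathcal A=\{a:k_a\le k\}$ with $|\mathcal A|=\nu_k\ge1$. For each $j$, sum the level-$j$ terms of (9.1) over $a\in\mathcal A$ with $k_a>j$. By (8.1) and Cauchy–Schwarz, a block with $c$ such indices contributes at most $\Gamma c^{1/2}$. By Cauchy–Schwarz over the at most $N_j$ blocks the total is at most $\Gamma N_j^{1/2}\nu_k^{1/2}$.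 Since $\gamma_a(g_a)\le\Gamma$ and $\nu_k\ge N_k/2$, averaging over $\mathcal A$ shows that some $a\in\mathcal A$ satisfies
$$\mathrm{cost}_a(g_a)\le\Gamma+\sqrt2\,\Gamma\sum_{j<k}(N_j/N_k)^{1/2}.\tag{9.2}$$

**Step 5: choice of the level $k$.** We claim that there is $k\le J$ with $\nu_k\ge1$ and
$$\Sigma_k:=\sum_{0\le j<k}N_j^{1/2}\le\epsilon JN_k^{1/2}.$$
Suppose not, and let $k_0$ be the first $k$ with $\nu_k\ge1$. Then $N_j=1$ for $j<k_0$, so $\Sigma_{k_0}=k_0\le J$. For $k_0\le k<J$, $\Sigma_{k+1}=\Sigma_k+N_k^{1/2}<\Sigma_k(1+\frac1{\epsilon J})$, so $\Sigma_J\le Je^{1/\epsilon}$. Applying the negation at $k=J$, $(q+1)^{1/2}=N_J^{1/2}<\Sigma_J/(\epsilon J)\le e^{1/\epsilon}/\epsilon=32\Gamma e^{32\Gamma}$. This contradicts the choice of $q$.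

With this $k$, (9.2) gives a cost at most $\Gamma+\sqrt2\,\Gamma\epsilon J\le\frac J{16}+\frac{\sqrt2J}{32}\le\frac J8$. Finally $g_a<\tau$ and $|X_{g_a}|\in c_a$ by construction. $\square$

## 10. End of the proof of Proposition 3

**Step 1: a lower bound for staying in $B_m$.** Let $g^*$ be the first $g\in\mathcal G_J$ with $g<\tau$ and, for some $a$, $|X_g|\in c_a$ and $\mathrm{cost}_a(g)\le J/8$ ($g^*=\infty$ if there is none); it is a stopping time. By the Markov property, (8.2) and Lemma 5,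
$$P(\tau>1)\ge e^{-J/8}P(g^*<\infty)\ge e^{-J/8}\big(1-P(\tau>1)-P(\Omega_1^c)\big).$$
There are at most $2\cdot4^J$ grid gaps, each of length at most $2\cdot4^{-J}$. Apply (6.1) on each with $r\le\sqrt2\cdot2^{-J}$ and use $h_0\ge1$, $A^2\le2^J\le2A^2$:
$$P(\Omega_1^c)\le2\cdot4^J\,2^{-\lfloor h_02^J/(2\sqrt2A)\rfloor}\le8A^4\,2^{1-A/3}\le\tfrac14$$
for $A$ larger than an absolute constant. So $(1+e^{-J/8})P(\tau>1)\ge\frac34e^{-J/8}$, and $P_{0,0}(\tau>1)\ge\frac38e^{-J/8}$ for every $\beta\in\mathfrak B_N$. By translation the same holds for balls around any starting point, that is, $\pi(m)\ge\frac38e^{-J/8}$.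

**Step 2: contradiction.** As $J\le2\log_2A+1$ and $\frac1{4\ln2}<0.37$, $\pi(m)\ge cA^{-0.37}$. But $m\le C_Mq^2J\le e^{C_M\sqrt{\log A}}$. If $A$ is large, then $J\ge J_0$ and $4m\le A$, and (6.2) gives
$$cA^{-0.37}\le3m/A\le3e^{C_M\sqrt{\log A}}A^{-1},$$
which is impossible for $A$ larger than some $A_0(n,M)$. Hence $A\le A_0$, uniformly in $N$. With the remark after (6.1), Proposition 3 is proved. $\blacksquare$

## 11. Killing on a small set

The next lemma says that a killing rate of bounded $L^n$ norm on a set of bounded measure cannot kill almost surely, from any starting point, once a little time has been spent outside its reach. In other words, the drift cannot concentrate paths on it.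

**Lemma 6.** There is $C_N=C_N(n,M)$ such that the following holds. Let $\tilde b\in C^\infty(\mathbb R^n\times[0,1])$ have bounded spatial support and $\|\tilde b(t)\|_n\le M$. Let $f\ge0$ be smooth on $\mathbb R^n\times[0,1]$ with bounded spatial support, $f=0$ for $t\ge\frac{13}{16}$, $\|f(t)\|_n\le1$, $|\operatorname{supp}f(t)|\le1$. Let $U$ be the bounded solution of $U_t=\Delta U-\tilde b\cdot\nabla U-fU$ on $[\frac12,1]$, $U(\frac12)=1$. Then $U\ge e^{-C_N}$ on $\mathbb R^n\times[\frac78,1]$.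

(The subscript in $C_N$ is part of the name; it has nothing to do with $\mathfrak B_N$.)

*Proof.*

**Step 1: setting up Proposition 1.** $U$ is smooth on $\mathbb R^n\times[\frac12,1]$, and by Feynman–Kac
$$U(x,t)=E\exp\Big(-\int_0^{t-1/2}f(X_s,t-s)\,ds\Big)\in(0,1],\tag{11.1}$$
where $X$ is the process of $-\tilde b(\cdot,t-\cdot)$ from $x$. If $B_\varrho$ contains the spatial supports of $\tilde b$ and $f$, then $X-x=\sqrt2W$ until $X$ hits $B_\varrho$. So for $|x|>\varrho$, $1-U(x,t)\le P(\sup_{s\le1}\sqrt2|W_s|\ge|x|-\varrho)$, which has Gaussian decay. Hence $w=-\log U\ge0$ is smooth, tends to $0$ at infinity uniformly in $t$ with Gaussian decay, $w(\frac12)=0$, and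
$$w_t=\Delta w-|\nabla w|^2-\tilde b\cdot\nabla w+f .$$
So Proposition 1 applies to $V=w$, $\mathcal O=\mathbb R^n$ (time shifted by $\frac12$).

**Step 2: $n\ge3$.** Proposition 1(i) gives $\int_{1/2}^{7/8}\sup w\,dt\le C(M^n+1)$. So $\sup w(t_1)\le C_M$ for some $t_1\in[\frac{13}{16},\frac78]$. For $t\ge t_1$, $f=0$, so $U(x,t)=E\,U(X_{t-t_1},t_1)$ and $\sup w(t)\le\sup w(t_1)$.

**Step 3: $n=2$.** As $\int f(t)\le\|f(t)\|_2|\operatorname{supp}f(t)|^{1/2}\le1$, Proposition 1(ii) gives $\iint|\nabla w|^2\le4(M^2+1)$ and $\int w(t)\,dx\le M^2+1$. Let $t\in[\frac78,1]$, $x\in\mathbb R^2$, and let $p_\sigma$ be the density of $X_\sigma$ (field $-\tilde b(\cdot,t-\cdot)$) from $x$. For $0<\sigma\le\frac1{16}$, $f=0$ on $[t-\sigma,t]$ and $U(x,t)=\int p_\sigma U(t-\sigma)$. By Lemma 2 ($\lambda=1$, $\tau_0=\frac1{16}$) the mean of $K$ over $(0,\frac1{16})$ is at most $C_M$, and so is the mean of $\|\nabla w(t-\sigma)\|_2^2$. Hence there is $\sigma\in(0,\frac1{16})$ with $\|p_\sigma\|_2\le C_M$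 and $\|\nabla w(t-\sigma)\|_2\le C_M$. Nash's inequality $\|w\|_2^2\le C\|w\|_1\|\nabla w\|_2$ gives $\|w(t-\sigma)\|_2\le C_M$. Jensen's inequality gives $w(x,t)\le\int p_\sigma w(t-\sigma)\le\|p_\sigma\|_2\|w(t-\sigma)\|_2\le C_M$. $\square$

## 12. Decay of oscillation

**Proposition 7.** There are $R\ge8$, $c\in(0,1)$ depending only on $n,M$ such that the following holds. If $b$ is smooth near $\overline{B_R}\times[0,1]$, $\sup_t\|b(t)\|_{L^n(B_R)}\le M$, $u$ is a smooth solution of (2.1) there and $0\le u\le1$, then $\operatorname{osc}_{B_1\times[7/8,1]}u\le1-c$.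

*Proof.* Since $\{u\ge\frac12\}\cup\{1-u\ge\frac12\}$ is everything, after replacing $u$ by $1-u$ if necessary we may assume
$$\int_0^{1/2}|\{u(t)\ge\tfrac12\}\cap B_1|\,dt\ge\tfrac14|B_1|.\tag{12.1}$$
We show $u\ge c$ on $B_1\times[\frac78,1]$. Fix $R\ge8$ with $k:=\lfloor(\frac R4-1)/2A_0\rfloor\ge1$ and $2^{-k}\le\frac14e^{-C_N}$. Constants $C_R,c_R$ depend on $n,M,R$, hence on $n,M$.

**Step 1: a differential inequality for the mean of $-\log u$.** The quadratic term absorbs the drift for any $M$. For $\delta>0$ let $u_\delta=\frac{u+\delta}{1+\delta}\in(0,1]$, a solution, and let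
$$w=-\log u_\delta\ge0,\qquad\phi=(1-|x|^2/R^2)_+,\qquad\rho=\phi^2,\qquad W(t)=\frac{\int w\rho}{\int\rho}.$$
From $w_t=\Delta w-|\nabla w|^2-b\cdot\nabla w$, $-2\int\phi\nabla\phi\cdot\nabla w\le\frac14\int|\nabla w|^2\rho+4\int|\nabla\phi|^2$ and $-\int b\cdot\nabla w\,\rho\le\frac14\int|\nabla w|^2\rho+\int|b|^2\rho$,
$$\frac d{dt}\int w\rho\le-\tfrac12\int|\nabla w|^2\rho+4\int|\nabla\phi|^2+\int|b|^2\rho\le-\tfrac12\int|\nabla w|^2\rho+C_R.\tag{12.2}$$

**Step 2: a weighted Poincaré inequality**, $\int(w-W)^2\rho\le C_R\int|\nabla w|^2\rho$. Write $2\int\rho\int(w-W)^2\rho=\iint|w(x)-w(y)|^2\rho(x)\rho(y)\,dx\,dy$ and $|w(x)-w(y)|^2\le|x-y|^2\int_0^1|\nabla w(z_s)|^2ds$ with $z_s=(1-s)x+sy$. The superlevel sets of $\rho$ are balls, so $\rho(z_s)\ge\min(\rho(x),\rho(y))$ and $\rho(x)\rho(y)\le\rho(z_s)\sup\rho$. Change variables $y\mapsto z_s$ for $s\ge\frac12$ and $x\mapsto z_s$ for $s\le\frac12$ (Jacobian factors at most $2^n$), and use $|x-y|\le2R$.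

**Step 3: the bad set is small.** We use that $w$ is small on a good part of $B_1$ for many times. By Steps 1 and 2, $W'\le C_R-c_R\frac{\int(w-W)^2\rho}{\int\rho}$. The set $Z$ of $t\in(0,\frac12)$ with $|\{u(t)\ge\frac12\}\cap B_1|\ge\frac14|B_1|$ satisfies, by (12.1), $\frac14\le|Z|+\frac14(\frac12-|Z|)$, so $|Z|\ge\frac16$. Where $u\ge\frac12$ we have $u_\delta\ge\frac12$ and $w\le\log2<1$. So, with a new $c_R$, $W'\le C_R-c_R(W-1)_+^2$ on $Z$. Let $Y=W-C_Rt\le W$. Then $Y$ is nonincreasing and $Y'\le-c_R(Y-1)_+^2$ on $Z$. If $Y(\frac12)>1$, integrate $(1/(Y-1))'\ge c_R1_Z$ over $(0,\frac12)$ to get $Y(\frac12)\le1+\frac6{c_R}$. Thus $W(t)\le C_R$ on $[\frac12,1]$, and since $\rho\ge\frac9{16}$ on $B_{R/2}$,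
$$|\{w(t)>\ell\}\cap B_{R/2}|\le C_R/\ell\qquad(t\in[\tfrac12,1],\ \ell>0),\tag{12.3}$$
with constants independent of $\delta$.

**Step 4: killing on the bad set.** We turn the bad set into a killing rate for Lemma 6. Let $\mathcal K=16(C_N+1)$ and
$$f=\mathcal K\,\zeta(w/\ell)\,\phi_1(x)\,\psi(t)$$
with smooth cutoffs valued in $[0,1]$: $\zeta=0$ on $(-\infty,1]$, $\zeta=1$ on $[2,\infty)$; $\phi_1=1$ on $B_{R/4}$, $\operatorname{supp}\phi_1\subset B_{R/2}$; $\psi=1$ on $[\frac58,\frac34]$, $\operatorname{supp}\psi\subset[\frac12,\frac{13}{16}]$. Since $\operatorname{supp}f(t)\subset\{w(t)>\ell/2\}\cap B_{R/2}$ has measure $\le2C_R/\ell$, we can choose $\ell=\ell(n,M)$, independent of $\delta$, so large that $\|f(t)\|_n\le1$ and $|\operatorname{supp}f(t)|\le1$. Let $\tilde b=\chi b$, with $\chi$ a smooth spatial cutoff valued in $[0,1]$, $\chi=1$ on $B_{R/2}$, compactly supported in $B_R$.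

**Step 5: most survivors see the good set.** For $x\in B_1$, $t\in[\frac78,1]$ let $X$ be the process of $-\tilde b(\cdot,t-\cdot)$ from $x$, and let $\mathcal I=\int_0^{t-1/2}f(X_s,t-s)ds$. By Lemma 6 and (11.1), $e^{-C_N}\le Ee^{-\mathcal I}\le P(\mathcal I\le C_N+1)+e^{-C_N-1}$, so $P(\mathcal I\le C_N+1)\ge(1-e^{-1})e^{-C_N}$. By Proposition 3 (field on $[0,t]$, $t\le1$), $X$ leaves $B_{R/4}$ before time $t$ with probability $\le2^{-k}\le\frac14e^{-C_N}$. As $1-e^{-1}-\frac14\ge\frac14$, with probability at least $\frac14e^{-C_N}$ both $X$ stays in $B_{R/4}$ and $\mathcal I\le C_N+1$. On this event $f=\mathcal K$ whenever $t-s\in[\frac58,\frac34]$ and $w(X_s,t-s)\ge2\ell$. The time so spent is at most $(C_N+1)/\mathcal K=\frac1{16}<\frac18$. So $w(X_s,t-s)<2\ell$ for some $s$ with $t-s\in[\frac58,\frac34]$.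

**Step 6: the value at $(x,t)$.** Since $\tilde b=b$ on $B_{R/4}$, $u_\delta(X_s,t-s)$ is a bounded martingale up to the exit from $B_{R/4}$. Stop it at the first $s$ with $t-s\in[\frac58,\frac34]$ and $w(X_s,t-s)\le2\ell$, or at the exit from $B_{R/4}$, or at $s=t-\frac58$, whichever is first. As $u_\delta\ge0$ and $u_\delta=e^{-w}$, $u_\delta(x,t)\ge\frac14e^{-C_N-2\ell}=:c$. Let $\delta\to0$. $\square$

## 13. Proof of Theorem A

**Step 1: the maximum principle.** As $b$ need not be bounded, we use Proposition 3 to keep paths in a ball. Fix $(x,t)$, $0<\varepsilon<t/2$, $\rho>2A_0\sqrt t$. Cut $b$ off smoothly outside $B_{2\rho}(x)$ (cutoff $=1$ on $B_\rho(x)$), and let $X$ be the process of the field $-b(\cdot,t-\cdot)$ so modified, on $[0,t-\varepsilon]$, started at $x$. Let $\mathcal E$ be the event that $X$ leaves $B_\rho(x)$ by time $t-\varepsilon$. By Proposition 3, $P(\mathcal E)\le2^{-\lfloor\rho/(2A_0\sqrt t)\rfloor}$, and by (F2)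
$$|u(x,t)|\le\big|E[u(X_{t-\varepsilon},\varepsilon);\mathcal E^c]\big|+\|u\|_\infty P(\mathcal E).$$

Under (I1), the first term is at most $\sup_{B_\rho(x)}|u(\cdot,\varepsilon)|$; let $\varepsilon\to0$, then $\rho\to\infty$.

Under (I2), the cut-off field is smooth on $[0,t]$. The first term is at most $|\int_{B_\rho(x)}p(y,t-\varepsilon)u(y,\varepsilon)dy|+\|u\|_\infty P(\mathcal E)$ with $p$ the density of $X$. By (F1) $p(\cdot,t-\varepsilon)\to p(\cdot,t)$ uniformly on $B_\rho(x)$. As $u$ is bounded, $u(\cdot,\varepsilon)\to u_0$ weak-$*$ in $L^\infty$. So the integral tends to $\int_{B_\rho(x)}p(y,t)u_0(y)dy$, of modulus at most $\|u_0\|_\infty$. Let $\rho\to\infty$.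

In both cases $|u(x,t)|\le\|u_0\|_\infty$.

**Step 2: iteration of Proposition 7.** Scaling invariance allows us to use it at all scales with the same constants. Let $t_0\le t<T$, $\mathcal Q_r=B_{Rr}(x)\times[t-r^2,t]$, $r_0=\sqrt{t_0/2}$, $\vartheta=\frac1{3R}$. For $r\le r_0$, $u$ and $b$ are smooth near $\overline{\mathcal Q_r}$. Proposition 7 (rescaled, applied to $(u-\inf_{\mathcal Q_r}u)/\operatorname{osc}_{\mathcal Q_r}u$ if the oscillation is nonzero) gives
$$\operatorname{osc}_{B_r(x)\times[t-r^2/8,t]}u\le(1-c)\operatorname{osc}_{\mathcal Q_r}u,\qquad\mathcal Q_{\vartheta r}\subset B_r(x)\times[t-r^2/8,t].$$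
Hence $\operatorname{osc}_{\mathcal Q_{\vartheta^jr_0}}u\le2(1-c)^j\|u_0\|_\infty$ for $j\ge0$.

**Step 3: the modulus.** Let $t_0\le s\le t$ and $d=|x-y|+|t-s|^{1/2}>0$, and put $\alpha=\log(1-c)/\log\vartheta$ (decrease $c$ so that $\alpha<1$). If $d\le r_0$, choose $j$ with $\vartheta^{j+1}r_0<d\le\vartheta^jr_0$. Then $(y,s)\in\mathcal Q_{\vartheta^jr_0}$ and $(d/r_0)^\alpha>\vartheta^{(j+1)\alpha}=(1-c)^{j+1}$, so
$$|u(x,t)-u(y,s)|\le\frac2{1-c}\|u_0\|_\infty(d/r_0)^\alpha .$$
For $d>r_0$ use the sup bound $2\|u_0\|_\infty$. Since $r_0=\sqrt{t_0/2}$, this is (2.2). $\blacksquare$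

**Remark (rough drifts).** For arbitrary $b\in L^\infty L^n$ with norm at most $M$, mollification keeps the bound $M$, by Minkowski's inequality. By Theorem A and Arzelà–Ascoli, solutions with mollified drifts and uniformly bounded data are locally uniformly precompact on $\mathbb R^n\times(0,T)$, and every limit satisfies (2.2), with $\|u_0\|_\infty$ replaced by the common bound of the data.

## 14. Weak $L^n$, and exponents that degenerate

Recall that $\|b\|_{L^{n,\infty}}=\sup_{\lambda>0}\lambda|\{|b|>\lambda\}|^{1/n}$; for example $1/|x|$ is in $L^{n,\infty}$ and not in $L^n$. The following complement shows that $L^n$ cannot be replaced by weak $L^n$, and that $\alpha$ must depend on $M$.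

**Theorem B.** (a) The conclusion fails, even for time-independent $b$, if $L^n$ is replaced by weak $L^n$: for some finite $M_0=M_0(n)$, no uniform modulus of continuity at $t=1$ holds for smooth $b$ with $\|b\|_{L^\infty L^{n,\infty}}\le M_0$.

(b) The exponent must degenerate: for every $\alpha>0$ there is $M$ such that no estimate $\|u(\cdot,1)\|_{C^\alpha}\le C\|u_0\|_\infty$ holds uniformly over smooth $b$ with $\|b\|_{L^\infty L^n}\le M$.

*Proof.*

**Step 1: an inward drift that holds the particle.** For $p\ge2$, $K=n+2p-2$, $g(Y)=(|Y|^2+\rho^2)^p$ and $\mathcal Lg=\Delta g-K\frac{Y}{|Y|^2+\rho^2}\cdot\nabla g$, we have $\nabla g=2pY(|Y|^2+\rho^2)^{p-1}$ and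
$$\mathcal Lg=2p(|Y|^2+\rho^2)^{p-2}\big[n\rho^2-(K-n-2p+2)|Y|^2\big]=2pn\rho^2(|Y|^2+\rho^2)^{p-2}.\tag{14.1}$$

**Step 2: proof of (a)**, with two close traps. Let $p=2$, $K=n+2$, $z_\pm=\pm\varepsilon e_1$, $\rho=\varepsilon^3$, and
$$b(x)=\sum_\pm K\frac{x-z_\pm}{|x-z_\pm|^2+\rho^2}\,\chi\Big(\frac{|x-z_\pm|}\varepsilon\Big)$$
with $\chi$ smooth, valued in $[0,1]$, $\chi=1$ on $[0,\frac14]$, $\operatorname{supp}\chi\subset[0,\frac12]$. Then $|b|\le K/|x-z_\pm|$ on disjoint balls and $b=0$ elsewhere, so $\|b\|_{L^{n,\infty}}\le C$. By (14.1), $\mathcal Lg=4n\rho^2$. Optional stopping shows that the process of $-b$ from $z_\pm$ leaves $B_{\varepsilon/4}(z_\pm)$ before time $1$ with probability at most $(\rho^4+4n\rho^2)/(\varepsilon/4)^4\to0$ as $\varepsilon\to0$. Let $u_0=\tanh(x_1/\varepsilon^2)$. On $B_{\varepsilon/4}(z_+)$ we have $x_1\ge\frac34\varepsilon$ and $u_0\ge\tanh(\frac3{4\varepsilon})\to1$; similarly at $z_-$. So $u(z_\pm,1)\to\pm1$ while $|z_+-z_-|=2\varepsilon\to0$.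

**Step 3: the drift for (b)**, a carrier that moves away from a hyperplane self-similarly. Let $p\ge2$, $K=n+2p-2$, $r=2^{-N}$, $s=1-t$, and for $x_1>0$
$$-b(x,t)=\psi\Big(\frac s{r^2}\Big)\zeta\Big(\frac{|Y|}{\sqrt s}\Big)\Big[\frac{e_1}{\sqrt s}-\frac{KY}{|Y|^2+\rho^2s}\Big],\qquad Y=x-2\sqrt s\,e_1,$$
where $\zeta,\psi$ are smooth with values in $[0,1]$, $\zeta=1$ on $[0,\frac14]$, $\operatorname{supp}\zeta\subset[0,\frac12]$, $\psi=0$ on $(-\infty,\frac12]$, $\psi=1$ on $[1,\infty)$. The support lies in $x_1\ge\frac32\sqrt s$ and $s\ge r^2/2$. Extend by $b(\sigma x,t)=\sigma b(x,t)$, with $\sigma$ the reflection in $\{x_1=0\}$; then $b$ is smooth. On the support $|b|\le s^{-1/2}(1+\frac K{2\rho})$ and (for $x_1>0$) $|Y|\le\sqrt s/2$, so $\|b\|_{L^\infty L^n}\le M(p,\rho)$, independent of $r$.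

**Step 4: the probability of staying aboard.** Consider the process of $-b(\cdot,1-s)$. Let $s_1\ge r^2$, $4s_1\le1$ and $|Y_{s_1}|\le\sqrt{s_1}/8$. While $|Y|\le\sqrt{s_1}/4$ and $s\in[s_1,4s_1]$, both cutoffs are $1$. Since $\frac d{ds}(2\sqrt s)=s^{-1/2}$, $dY=-\frac{KY}{|Y|^2+\rho^2s}ds+\sqrt2dW$. Apply Itô to $(|Y|^2+\hat\rho^2)^p$ with $\hat\rho^2=4\rho^2s_1\ge\rho^2s$. The actual drift is more inward than $-KY/(|Y|^2+\hat\rho^2)$, so (14.1) with $\hat\rho$ bounds the generator from above. Hence the probability of exiting $|Y|<\sqrt{s_1}/4$ during $[s_1,4s_1]$ is at most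
$$16^p\big[(\tfrac1{64}+4\rho^2)^p+24pn\rho^2(\tfrac1{16}+4\rho^2)^{p-2}\big]\le2\cdot4^{-p}=:\delta_p$$
for $\rho=\rho(p)$ small, because the left side tends to $4^{-p}$ as $\rho\to0$. If there is no exit, $|Y_{4s_1}|\le\sqrt{s_1}/4=\sqrt{4s_1}/8$, so one may iterate.

**Step 5: conclusion of (b).** Start at $x_+=2re_1$, $s=0$. Scaling by $r$ turns the process on $[0,r^2]$ into one on $[0,1]$ that does not depend on $r$ and has bounded drift. So with probability $c_0(p,\rho)>0$, $|Y_{r^2}|\le r/8$ and $\{x_1=0\}$ is not hit before $s=r^2$. After $N$ iterations (from $s=r^2=4^{-N}$ to $s=1$), with probability at least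
$$c_0(1-\delta_p)^N=c_0r^{\lambda_p},\qquad\lambda_p=\log_2\tfrac1{1-\delta_p},$$
the process does not hit $\{x_1=0\}$ up to $s=1$ (as $x_1\ge2\sqrt s-\frac14\sqrt s$ on the way), and then $x_1\ge1$. Let $u_0$ be smooth, odd in $x_1$, $|u_0|\le1$, $u_0\ge0$ for $x_1\ge0$, $u_0\ge\frac12$ for $x_1\ge1$. By reflection symmetry, paths hitting $\{x_1=0\}$ contribute zero. So $u(x_+,1)\ge\frac12c_0r^{\lambda_p}$ and $u(\sigma x_+,1)=-u(x_+,1)$. As $|x_+-\sigma x_+|=4r$ and $r=2^{-N}\to0$ is arbitrary with $M(p,\rho(p))$ fixed, a uniform $C^\alpha$ estimate would give $c_0r^{\lambda_p}\le C(4r)^\alpha$ for all such $r$, which forces $\alpha\le\lambda_p$; and $\lambda_p\to0$ as $p\to\infty$. $\blacksquare$
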